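\title{A simple von Neumann regular ring, not semisimple, with a unique simple module}

\begin{abstract}
We construct, in ZFC, a simple von Neumann regular ring that is not semisimple and whose simple right modules are all isomorphic. The ring is a skew group ring $K*G$ of a countably infinite locally finite group $G$ over a field $K$, and $K$ is obtained by adjoining, in $\omega_1$ steps, solutions of countable systems of linear equations in the conjugates of one unknown. The ring is unit-regular and isomorphic to its opposite, and its simple module $K$ is an injective cogenerator. We also show that $2^{\aleph_0}$ is the least cardinality of such a ring, and that the possible cardinalities of $K$ are exactly the infinite cardinals $\kappa$ with $\kappa^{\aleph_0}=\kappa$.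
\end{abstract}

\section{The question and the results}

Rings are associative with identity, and modules are unitary right modules unless the contrary is said. A ring $R$ is \emph{simple} if it has no two-sided ideals other than $0$ and $R$. It is \emph{semisimple} if $R_R$ is a direct sum of simple modules, equivalently if $R$ is semisimple Artinian; then $R_R$ has finite length. It is \emph{(von Neumann) regular} if for every $a\in R$ there is $x\in R$ with $axa=a$, and \emph{unit-regular} if $x$ can always be chosen to be a unit.

A simple semisimple ring is a matrix ring $M_n(D)$ over a division ring, and it has one simple module up to isomorphism, the row space $D^n$. The converse fails for a cheap reason: $\mathbb Z/4\mathbb Z$ has one simple module and is not semisimple, because it has a nonzero Jacobson radical. Regularity removes this reason and keeps a good part of semisimple behavior. If $axa=a$, then $ax$ is an idempotent and $aR=axR$, so every principal right ideal is a direct summand of $R_R$; in a semisimple ring every right ideal is. The following question comes from \cite{WTM}.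

\medskip
\noindent\textbf{Question.} \emph{Is there a simple von Neumann regular ring $R$ that is not semisimple and whose simple right modules are all isomorphic to one another?}
\medskip

Simplicity is forced by the other conditions. Let $R\ne0$ be regular with a unique simple module $S$. The annihilator of $S$ is the Jacobson radical, and this is zero: if $a=axa$ lies in it, then $1-xa$ is a unit and $a(1-xa)=0$. A proper two-sided ideal lies in a maximal right ideal $M$ and annihilates $R/M\cong S$, so it is zero.

One would guess that the answer is no. A commutative simple ring is a field. In a simple regular ring that is not semisimple, every nonzero idempotent splits into two, the splitting never stops, and it produces at least $2^{\aleph_0}$ maximal right ideals. Section~\ref{sec:count} shows that this rules out all rings of cardinality below $2^{\aleph_0}$, and also the union of the matrix algebras $M_{2^n}(F)$ over a field $F$ of any size. Nevertheless the answer is yes, in ZFC and with no extra set-theoretic hypothesis.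

Fix once and for all a countably infinite locally finite group $G$, that is, one whose finitely generated subgroups are finite; for example $G=\bigoplus_{\mathbb N}\mathbb Z/2$. A \emph{$G$-field} is a field $K$ with a right action $a\mapsto a^g$ of $G$ by field automorphisms, so $a^{gh}=(a^g)^h$. It is \emph{faithful} if only $g=1$ acts as the identity. An \emph{extension} of $G$-fields is a field extension compatible with the actions. The \emph{skew group ring} of a $G$-field $K$ is
\[
R_K=K*G=\bigoplus_{g\in G}u_gK,\qquad (u_ga)(u_hb)=u_{gh}\,a^hb ,
\]
so that $u_gu_h=u_{gh}$ and $au_g=u_ga^g$, where $a$ stands for $u_1a$. A right $R_K$-module is the same as a $K$-vector space $V$ with a right action of $G$ by additive maps that is \emph{semilinear}: $(va)g=(vg)a^g$. In particular $K$ is a right $R_K$-module by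
\[
x\cdot(u_ga)=x^ga .
\]
It is one-dimensional over $K$, hence simple.

\begin{theorem}\label{thm:answer}
There is a faithful $G$-field $K$ such that $R=R_K$ is simple, von Neumann regular and not semisimple, and every simple right $R$-module is isomorphic to $K$.
\end{theorem}

We prove a stronger statement. A module $C$ is a \emph{cogenerator} if for every module $Q$ and every $0\ne m\in Q$ some homomorphism $Q\to C$ does not kill $m$.

\begin{theorem}\label{thm:strong}
Let $\kappa$ be an infinite cardinal with $\kappa^{\aleph_0}=\kappa$, for example $\kappa=2^{\aleph_0}$, and let $L$ be a faithful $G$-field with $|L|\le\kappa$. Then $L$ has a $G$-field extension $K$ with $|K|=\kappa$ such that $R=R_K$ is simple, unit-regular and not semisimple, and $K$ is up to isomorphism the only simple right $R$-module. Moreover $K_R$ is injective, so $K_R$ is a simple injective cogenerator. Also $R\cong R^{\mathrm{op}}$, so the same holds on the left.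
\end{theorem}

The cardinality hypothesis cannot be relaxed.

\begin{theorem}\label{thm:converse}
\begin{enumerate}
\item[(1)] Let $R$ be a simple von Neumann regular ring that is not semisimple. If all simple right $R$-modules are isomorphic, then $|R|\ge2^{\aleph_0}$. If $|R|<2^{\aleph_0}$, then $R$ has at least $2^{\aleph_0}$ isomorphism classes of simple right modules.
\item[(2)] If $K$ is a faithful $G$-field and all simple right $R_K$-modules are isomorphic, then $|K|^{\aleph_0}=|K|$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:card}
The least cardinality of a ring as in the Question is $2^{\aleph_0}$. For an infinite cardinal $\kappa$, a faithful $G$-field $K$ of cardinality $\kappa$ with all simple right $R_K$-modules isomorphic exists if and only if $\kappa^{\aleph_0}=\kappa$.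
\end{corollary}

A faithful $G$-field is infinite, since $G$ embeds in its automorphism group, so no case is lost in the second statement.

\section{Counting maximal right ideals}\label{sec:count}

We begin with the obstruction, because it tells us what a construction must achieve. Every simple module is $R/M$ for a maximal right ideal $M$. We bound from above the number of $M$ that give one simple module, and from below the number of all $M$.

\begin{lemma}\label{lem:count}
Let $M$ be a maximal right ideal of a ring $R$. At most $|R|$ maximal right ideals $M'$ satisfy $R/M'\cong R/M$.
\end{lemma}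

\begin{proof}
If $\theta\colon R/M'\to R/M$ is an isomorphism and $\theta(1+M')=x+M$, then $\theta(r+M')=xr+M$, so $M'=\{r\in R: xr\in M\}$ is determined by $x\in R$.
\end{proof}

If $e\neq1$ is an idempotent, then $eR$ is proper, since $1=er$ gives $e=e^2r=er=1$. Conversely, a proper direct summand of $R_R$ is $eR$ for an idempotent $e\ne1$, namely the component of $1$ in it.

\begin{lemma}\label{lem:tree}
Let $R\ne0$ be a ring and $\mu\ge2$ a cardinal. Suppose that for every idempotent $e\ne1$ there are idempotents $f_c\neq1$ $(c<\mu)$ with $eR\subseteq f_cR$ for all $c$ and $f_cR+f_{c'}R=R$ for $c\ne c'$. Then $R$ has at least $\mu^{\aleph_0}$ maximal right ideals.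
\end{lemma}

\begin{proof}
Define idempotents $e_\sigma\ne1$ for the finite sequences $\sigma$ in $\mu$ recursively: $e_\varnothing=0$, and $(e_{\sigma c})_{c<\mu}$ is a family as in the hypothesis for $e=e_\sigma$. For $b\in\mu^{\mathbb N}$ let $b|n$ be the initial segment of length $n$. The right ideals $e_{b|n}R$ form a chain and none contains $1$, so their union lies in a maximal right ideal $M_b$. Let $b\ne b'$, let $\sigma$ be their longest common initial segment, and let $c\ne c'$ be the next terms. Then $M_b+M_{b'}\supseteq e_{\sigma c}R+e_{\sigma c'}R=R$, so $M_b\ne M_{b'}$.
\end{proof}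

\begin{proof}[Proof of Theorem~\ref{thm:converse}(1)]
The sum of the simple submodules of $R_R$ is a two-sided ideal, because left multiplication by an element of $R$ is an endomorphism of $R_R$ and sends a simple submodule to a simple submodule or to $0$. This ideal is not $R$, since $R$ is not semisimple, so it is $0$, since $R$ is simple. Thus $R_R$ has no simple submodule.

Let $e\ne1$ be an idempotent. The module $(1-e)R$ is nonzero and not simple, so it has a nonzero proper cyclic submodule $A$. By regularity $A=fR$ with $f=f^2$. From $R=A\oplus(1-f)R$ and $A\subseteq(1-e)R$ we get $(1-e)R=A\oplus B$ with $B=(1-e)R\cap(1-f)R$, and $B\ne0$ because $A$ is proper. Now $R=eR\oplus A\oplus B$, so $eR\oplus A$ and $eR\oplus B$ are proper direct summands of $R_R$ that contain $eR$ and have sum $R$. By Lemma~\ref{lem:tree} with $\mu=2$, the ring $R$ has at least $2^{\aleph_0}$ maximal right ideals.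

If $\lambda$ is the number of isomorphism classes of simple modules, Lemma~\ref{lem:count} gives $\lambda\cdot|R|\ge2^{\aleph_0}$. For $\lambda=1$ this is the first claim. A product of two cardinals below $2^{\aleph_0}$ is below $2^{\aleph_0}$, so $|R|<2^{\aleph_0}$ forces $\lambda\ge2^{\aleph_0}$.
\end{proof}

So an example must be large. The standard source of simple regular rings that are not semisimple is the following.

\begin{lemma}\label{lem:union}
Let $R$ be the union of a chain $R_0\subseteq R_1\subseteq\cdots$ of subrings containing $1$, with $R_n\cong M_{d_n}(F_n)$ for fields $F_n$ and $d_n\to\infty$. Then $R$ is simple, unit-regular and not semisimple.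
\end{lemma}

\begin{proof}
A nonzero ideal of $R$ meets some $R_n$ in a nonzero ideal of the simple ring $R_n$, so it contains $1$. An element $a$ lies in some $R_n$, and there $a=pdq$ with $p,q$ invertible and $d$ diagonal with entries $0$ and $1$; then $u=q^{-1}p^{-1}$ is a unit with $aua=pd^2q=a$. The diagonal matrix units of $R_n$ are $d_n$ nonzero orthogonal idempotents, so $R_R$ contains a direct sum of $d_n$ nonzero submodules for every $n$ and has infinite length.
\end{proof}

The obvious way to make such a union large is to take a large field. This does not help.

\begin{example}\label{ex:fixed}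
Let $F$ be any field, $A_n=M_2(F)^{\otimes n}\cong M_{2^n}(F)$, and $A=\bigcup_nA_n$ along the embeddings $a\mapsto a\otimes1$. Then $A$ has at least $2^{\aleph_0}$ isomorphism classes of simple modules. For $b\in\{1,2\}^{\mathbb N}$ put $p_{b|n}=e_{b_0b_0}\otimes\cdots\otimes e_{b_{n-1}b_{n-1}}\in A_n$, where $e_{11},e_{22}$ are the diagonal matrix units. Idempotents belonging to distinct sequences of the same length are orthogonal, and $p_{b|n+1}p_{b|n}=p_{b|n+1}$ gives $(1-p_{b|n+1})(1-p_{b|n})=1-p_{b|n}$. Hence the proper right ideals $(1-p_{b|n})A$ form a chain, which lies in a maximal right ideal $M_b$, and $s=1+M_b$ satisfies $sp_{b|n}=s$ for all $n$. Suppose that $A/M_b\cong S$ for finitely many distinct $b$, and let $s_b\in S$ be the images of these generators. For $n$ large the $p_{b|n}$ are orthogonal, so $s_{b'}p_{b|n}=s_{b'}p_{b'|n}p_{b|n}=0$ for $b'\ne b$; multiplying a relation $\sum s_b\alpha_b=0$ $(\alpha_b\in F)$ by $p_{b|n}$ gives $\alpha_b=0$. So the $s_b$ are linearly independent. But $S$ is a quotient of $A$ and has countable dimension over $F$, so each $S$ accounts for only countably many $b$.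
\end{example}

The example fails because its simple modules have countable dimension over the central field $F$. Some countability is still desirable, since it keeps right ideals countably generated. The ring $R_K$ has both features we want: it has countable dimension over the subfield $K$, which is not central, while its simple module $K$ is free to have large dimension over the central subfield $K^G$. It is a union of matrix rings over fields that shrink.

\section{The skew group ring of a $G$-field}\label{sec:skew}

Write $G=\bigcup_nG_n$ with finite subgroups $G_0\subsetneq G_1\subsetneq\cdots$; such a chain is obtained from the subgroups generated by the first $k$ terms of an enumeration of $G$ by dropping repetitions. Put $d_n=|G_n|$, so $d_n\to\infty$. For a $G$-field $K$ put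
\[
R_n=\bigoplus_{g\in G_n}u_gK,\qquad F_n=K^{G_n}=\{a\in K: a^g=a\text{ for all }g\in G_n\}.
\]
The $R_n$ form a chain of subrings with union $R_K$. We use two facts from Galois theory. \emph{Artin's theorem}: if $H$ is a finite group of automorphisms of a field $K$, then $[K:K^H]=|H|$. \emph{Dedekind's lemma}: distinct automorphisms of $K$ are linearly independent over $K$ as maps $K\to K$.

\begin{proposition}\label{prop:ring}
Let $K$ be a faithful $G$-field.
\begin{enumerate}
\item[(i)] $R_n\cong M_{d_n}(F_n)$, and $K$ is the only simple right $R_n$-module up to isomorphism.
\item[(ii)] $R_K$ is simple, unit-regular and not semisimple.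
\item[(iii)] The additive map $\varphi$ with $\varphi(u_ga)=au_{g^{-1}}$ is an anti-automorphism of $R_K$, so $R_K\cong R_K^{\mathrm{op}}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Since the action is faithful, $G_n$ is a group of $d_n$ distinct automorphisms of $K$, and $[K:F_n]=d_n$. The field $F_n$ is central in $R_n$, and $\dim_{F_n}R_n=d_n^2$. The right action of $R_n$ on $K$ is $F_n$-linear. Identifying $K$ with the row space $F_n^{\,d_n}$, we obtain an $F_n$-algebra homomorphism $R_n\to M_{d_n}(F_n)$. The element $\sum u_ga_g$ acts as $x\mapsto\sum x^ga_g$, so the homomorphism is injective by Dedekind's lemma, and bijective by dimension. A matrix ring over a field has one simple module, and $K$ is a simple $R_n$-module because its submodules are $K$-subspaces.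

(ii) This follows from (i) and Lemma~\ref{lem:union}.

(iii) We have $a^hu_{h^{-1}}=u_{h^{-1}}(a^h)^{h^{-1}}=u_{h^{-1}}a$. Therefore
\[
\varphi(u_hb)\,\varphi(u_ga)=b\,u_{h^{-1}}a\,u_{g^{-1}}=ba^h\,u_{(gh)^{-1}}=\varphi(u_{gh}a^hb)=\varphi\big((u_ga)(u_hb)\big).
\]
Also $\varphi(au_{g^{-1}})=\varphi(u_{g^{-1}})\varphi(a)=u_ga$, so $\varphi^2=\mathrm{id}$ and $\varphi$ is bijective.
\end{proof}

\begin{lemma}\label{lem:ctble}
Let $K$ be a $G$-field. Every right ideal of $R_K$ is countably generated. If $K$ is infinite, then $|R_K|=|K|$.
\end{lemma}

\begin{proof}
The right $K$-space $R_K$ has the countable basis $(u_g)_{g\in G}$. A right ideal is a $K$-subspace, so it has a countable $K$-basis, which generates it. The second claim holds because an element of $R_K$ is given by finitely many elements of $G\times K$.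
\end{proof}

\begin{remark}\label{rem:hyp}
Each hypothesis has one job. If some $g\ne1$ acts trivially, the annihilator of the module $K$ is a proper ideal containing $u_g-1\ne0$, and $R_K$ is not simple. For a finite group acting faithfully, the skew group ring is a matrix ring by the proof of (i), hence semisimple. For the group $\mathbb Z$, which is not locally finite, it is a skew Laurent polynomial ring: a domain in which an element with two nonzero terms is not a unit, by comparing highest and lowest degrees, whereas a regular domain is a division ring. Countability of $G$ gives Lemma~\ref{lem:ctble}, on which the construction rests.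
\end{remark}

\section{Simple modules as systems of equations}\label{sec:eq}

By Proposition~\ref{prop:ring}, all that remains is to choose $K$ so that $K$ is the only simple module. If $L\supseteq K$ is an extension of $G$-fields, then $R_K$ is a subring of $R_L$ and $L$ is a right $R_K$-module. For $r=\sum u_ga_g\in R_K$ the condition $y\cdot r=0$ reads $\sum y^ga_g=0$, a linear equation over $K$ in the conjugates $y^g$ of the unknown $y$.

\begin{lemma}\label{lem:crit}
Let $K$ be a $G$-field and $R=R_K$. Every simple right $R$-module is isomorphic to $K$ if and only if for every countable set $X\subseteq R$ with $XR\ne R$ there is $0\ne y\in K$ with $y\cdot x=0$ for all $x\in X$.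
\end{lemma}

\begin{proof}
Assume the condition and let $M$ be a maximal right ideal. By Lemma~\ref{lem:ctble}, $M=XR$ with $X$ countable. For a solution $y\ne0$, the homomorphism $R\to K$, $r\mapsto y\cdot r$, is nonzero and kills $XR$, so it induces a nonzero homomorphism $R/M\to K$ of simple modules, which is an isomorphism. Conversely, $XR\neq R$ lies in a maximal right ideal $M$, and the image of $1+M$ under an isomorphism $R/M\to K$ is a nonzero solution.
\end{proof}

For faithful $K$, a \emph{finite} set $X$ with $XR\ne R$ always has a nonzero solution: $X$ lies in some $R_n$, the right ideal $XR_n$ is proper in $R_n$, and the last argument applies to $R_n$, whose only simple module is $K$. The problem is to pass from finite systems to countable ones. The next example shows the failure and its repair.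

\begin{example}\label{ex:signs}
Let $G=\bigoplus_{i\ge1}\mathbb Z/2$ with generators $\sigma_i$, and let $K=\mathbb Q(t_1,t_2,\dots)$ with $t_i^{\sigma_i}=-t_i$ and $t_j^{\sigma_i}=t_j$ for $j\ne i$. The action is faithful. Every element of $K$ involves finitely many variables, so it is fixed by $\sigma_i$ for all large $i$.

\emph{Homogeneous systems.} For $\varepsilon\in\{\pm1\}^{\{1,2,\dots\}}$ let $\chi_\varepsilon\colon G\to\{\pm1\}$ be the homomorphism with $\sigma_i\mapsto\varepsilon_i$, and let $K_\varepsilon=v_\varepsilon K$ be the one-dimensional, hence simple, module with $(v_\varepsilon a)g=v_\varepsilon\chi_\varepsilon(g)a^g$. The $K$-linear map $K_\varepsilon\to K_\delta$, $v_\varepsilon\mapsto v_\delta y$, is a homomorphism exactly when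
\[
y^{\sigma_i}=\varepsilon_i\delta_i\,y\qquad(i\ge1).
\]
If $\varepsilon$ and $\delta$ differ only on a finite set $S$, then $y=\prod_{i\in S}t_i$ is a nonzero solution. If they differ infinitely often, then some $\sigma_i$ with $\varepsilon_i\delta_i=-1$ fixes $y$, so $y=-y$ and $y=0$. Thus $R_K$ has $2^{\aleph_0}$ pairwise nonisomorphic modules among the $K_\varepsilon$. What is missing is the infinite product of the $t_i$ with $\varepsilon_i=-1$, and we can adjoin it: let $K'=K(y_\varepsilon:\varepsilon)$ with indeterminates $y_\varepsilon$ and $y_\varepsilon^{\,g}=\chi_\varepsilon(g)y_\varepsilon$. Then $v_\varepsilon\mapsto y_\varepsilon$ embeds $K_\varepsilon$ in $K'$, and $K'_\varepsilon\cong K'$ over $R_{K'}$. We have turned the basis vector of the module into an indeterminate.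

\emph{Inhomogeneous systems.} The system $y^{\sigma_i}-y=-2t_i$ $(i\ge1)$ asks for the infinite sum $\sum t_i$. It has no solution in $K$, since the left side vanishes for large $i$. On $K(y)$ the maps extending $\sigma_i$ by $y\mapsto y-2t_i$ commute and have order $2$, because $(y-2t_i)-2(-t_i)=y$. So $K(y)$ is a $G$-field. The map $r\mapsto y\cdot r$ sends $I=\sum_i(u_{\sigma_i}-1)R_K$ into $K$, and this homomorphism $I\to K$ is not of the form $r\mapsto z\cdot r$ with $z\in K$; hence it does not extend to $R_K$, and $K$ is not injective. Here the module made into a field is $K\oplus yK$, and its basis vector $1$ is kept as the identity element.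

\emph{New systems.} If the $a_i$ are fixed by $G$, the system $y^{\sigma_i}(a_i-t_i)=y(a_i+t_i)$ asks for the infinite product $\prod(a_i-t_i)$, and finite products solve its finite subsystems. In $K'$ the elements $y_\varepsilon^2$ are new and fixed by $G$, so $K'$ carries systems that did not exist over $K$.
\end{example}

Three things remain to be done: to treat modules of arbitrary dimension, to iterate until no new system appears, and to control the cardinality.

\section{Adjoining solutions}\label{sec:adjoin}

The next lemma says that every module embeds in a $G$-field. As in the example, basis vectors become indeterminates; the action of $G$ on them is affine, so it extends to the polynomial ring, and that ring is a domain. Faithfulness plays no role in this section.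

\begin{lemma}\label{lem:embed}
Let $K$ be a $G$-field, $P$ a right $R_K$-module and $\iota\colon K\to P$ an injective $R_K$-homomorphism. There are a $G$-field extension $L\supseteq K$ with $|L|\le\max(|P|,\aleph_0)$ and an injective $R_K$-homomorphism $j\colon P\to L$ such that $j\iota$ is the inclusion $K\subseteq L$.
\end{lemma}

\begin{proof}
Since $\iota(1)\neq0$, there is a $K$-basis $\{\iota(1)\}\cup\{p_i:i\in\Lambda\}$ of $P$. Let $A=K[X_i:i\in\Lambda]$ be the polynomial ring, and let $j\colon P\to A$ be the $K$-linear map with $j(\iota(1))=1$ and $j(p_i)=X_i$. It is injective, and $j(\iota(a))=j(\iota(1)a)=a$ for $a\in K$.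

For $g\in G$ let $\hat g\colon A\to A$ be the ring homomorphism with $a\mapsto a^g$ for $a\in K$ and $X_i\mapsto j(p_ig)$. Every $p\in P$ has the form $p=\iota(a)+\sum p_ia_i$. Since $\iota(a)g=\iota(a^g)$ and the action on $P$ is semilinear,
\[
\hat g(j(p))=a^g+\sum j(p_ig)\,a_i^g=j\Big(\iota(a)g+\sum(p_ig)a_i^g\Big)=j(pg).
\]
Hence $\hat h(\hat g(j(p)))=j(pgh)=\widehat{gh}(j(p))$ and $\hat1(j(p))=j(p)$. The set $j(P)$ contains $K$ and the $X_i$, so it generates the ring $A$, and therefore $\hat h\circ\hat g=\widehat{gh}$ and $\hat1=\mathrm{id}$. So $f^g=\hat g(f)$ is a right action of $G$ on $A$ by ring automorphisms that extends the action on $K$, and it extends to the field of fractions $L$ of $A$. The map $j\colon P\to L$ is $K$-linear with $j(pg)=j(p)^g$, so it is an $R_K$-homomorphism. Finally $|K|\le|P|$ and $|\Lambda|\le|P|$ give the bound on $|L|$.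
\end{proof}

We now solve all systems over $K$ at once, by building one module that contains a solution of each. The inhomogeneous systems are included to obtain injectivity. Recall \emph{Baer's criterion}: a module $E_R$ is injective if and only if every homomorphism $f$ from a right ideal $I$ to $E$ extends to $R$, that is, has the form $f(r)=yr$ for some $y\in E$.

\begin{lemma}\label{lem:step}
Let $K$ be an infinite $G$-field. There is a $G$-field extension $K^+\supseteq K$ with $|K^+|\le|K|^{\aleph_0}$ such that:
\begin{enumerate}
\item[(i)] for every proper right ideal $J$ of $R_K$ there is $0\ne y\in K^+$ with $y\cdot r=0$ for all $r\in J$;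
\item[(ii)] for every right ideal $I$ of $R_K$ and every $R_K$-homomorphism $f\colon I\to K$ there is $y\in K^+$ with $f(r)=y\cdot r$ for all $r\in I$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $(I,f)$ run over the pairs in (ii) and $J$ over the proper right ideals. Put
\[
Q=\bigoplus_{(I,f)}R_K\ \oplus\ \bigoplus_JR_K/J\ \oplus\ K,
\]
and let $N\subseteq Q$ be the image of the homomorphism
\[
\bigoplus_{(I,f)}I\to Q,\qquad (r_{I,f})\mapsto\Big((r_{I,f}),\ 0,\ -\sum f(r_{I,f})\Big).
\]
Let $P=Q/N$. An element of $N$ whose components in the summands $R_K$ vanish is zero, so $N$ meets $\bigoplus_JR_K/J\oplus K$ in $0$. Hence $K$ and every $R_K/J$ embed in $P$. Apply Lemma~\ref{lem:embed} to the embedding $\iota\colon K\to P$, and let $K^+=L$.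

For (i) let $y$ be the image under $j$ of the class of $1+J$. It is nonzero because $J$ is proper and both maps are injective, and it is killed by $J$. For (ii) let $w\in P$ be the class of the element $1$ of the summand $(I,f)$, and $y=j(w)$. For $r\in I$ the definition of $N$ gives $wr=\iota(f(r))$, so $y\cdot r=j\iota(f(r))=f(r)$.

By Lemma~\ref{lem:ctble}, a right ideal is determined by a generating sequence $(x_n)$ in $R_K$, and a pair $(I,f)$ by a sequence $(x_n,f(x_n))$ in $R_K\times K$. Since $|R_K|=|K|$, there are at most $|K|^{\aleph_0}$ summands in $Q$, each of cardinality at most $|K|$. So $|P|\le|K|^{\aleph_0}$ and $|K^+|\le|K|^{\aleph_0}$.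
\end{proof}

\section{The construction}\label{sec:proof}

After $\omega$ applications of Lemma~\ref{lem:step}, a system may take its $n$-th equation from the $n$-th field, and then no step has treated it. After $\omega_1$ applications this cannot happen, because every countable subset of the first uncountable ordinal $\omega_1$ is bounded in $\omega_1$.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $K_0=L(t_i:i<\kappa)$ with indeterminates $t_i$ fixed by $G$, so $|K_0|=\kappa$. Put $K_{\alpha+1}=K_\alpha^+$ as in Lemma~\ref{lem:step}, and $K_\alpha=\bigcup_{\beta<\alpha}K_\beta$ for limit ordinals $\alpha\le\omega_1$; the union of a chain of $G$-fields is a $G$-field. By induction $|K_\alpha|=\kappa$ for all $\alpha\le\omega_1$. At a successor, $\kappa\le|K_{\alpha+1}|\le\kappa^{\aleph_0}=\kappa$. At a limit, $K_\alpha$ is a union of at most $\aleph_1$ sets of cardinality $\kappa$, and $\aleph_1\le2^{\aleph_0}\le\kappa^{\aleph_0}=\kappa$. These are the only uses of the hypothesis on $\kappa$.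

Put $K=K_{\omega_1}$, $R=R_K$ and $R_{(\alpha)}=R_{K_\alpha}$. The action on $K$ is faithful because it is faithful on $L$. By Proposition~\ref{prop:ring}, $R$ is simple, unit-regular and not semisimple, and $R\cong R^{\mathrm{op}}$. An element of $R$ has finitely many nonzero coefficients, so $R=\bigcup_{\alpha<\omega_1}R_{(\alpha)}$. Consequently every countable subset of $R$ lies in some $R_{(\alpha)}$, and every countable subset of $K$ in some $K_\alpha$, with $\alpha<\omega_1$.

\emph{The simple module is unique.} We verify the condition of Lemma~\ref{lem:crit}. Let $X\subseteq R$ be countable with $XR\ne R$, and choose $\alpha<\omega_1$ with $X\subseteq R_{(\alpha)}$. The right ideal $XR_{(\alpha)}$ of $R_{(\alpha)}$ is contained in $XR$, so it does not contain $1$. By Lemma~\ref{lem:step}(i) there is $0\ne y\in K_{\alpha+1}\subseteq K$ with $y\cdot x=0$ for all $x\in X$.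

\emph{Injectivity.} Let $I$ be a right ideal of $R$ and $f\colon I\to K$ a homomorphism. By Lemma~\ref{lem:ctble}, $I=XR$ with $X$ countable. Choose $\alpha<\omega_1$ with $X\subseteq R_{(\alpha)}$ and $f(X)\subseteq K_\alpha$. Since $K_\alpha$ is an $R_{(\alpha)}$-submodule of $K$, the map $f$ restricts to an $R_{(\alpha)}$-homomorphism $XR_{(\alpha)}\to K_\alpha$. By Lemma~\ref{lem:step}(ii) there is $y\in K_{\alpha+1}$ with $f(x)=y\cdot x$ for all $x\in X$. The $R$-homomorphisms $f$ and $r\mapsto y\cdot r$ agree on the generators of $I$, hence on $I$. By Baer's criterion $K_R$ is injective.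

\emph{Cogenerator.} Let $0\ne m\in Q$ for a right $R$-module $Q$. The cyclic module $mR$ has a maximal submodule, hence a simple quotient, which is isomorphic to $K$. The surjection $mR\to K$ does not kill the generator $m$, and it extends to $Q$ by injectivity.

\emph{The left side.} Setting $r\cdot m=m\varphi(r)$ identifies right $R$-modules with left $R$-modules. So $K$ with $(u_ga)\cdot x=(xa)^{g^{-1}}$ is the only simple left $R$-module, and it is an injective cogenerator.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Let $F$ be any field with $|F|\le2^{\aleph_0}$, and let $L=F(x_g:g\in G)$, where $G$ acts trivially on $F$ and $x_g^{\,h}=x_{gh}$. This action is faithful, since $x_1^{\,h}=x_h$, and $|L|\le2^{\aleph_0}$. Apply Theorem~\ref{thm:strong} with $\kappa=2^{\aleph_0}$, which satisfies $\kappa^{\aleph_0}=2^{\aleph_0\cdot\aleph_0}=\kappa$.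
\end{proof}

The field $K$ satisfies a form of Hilbert's Theorem~90 for the infinite group $G$.

\begin{corollary}\label{cor:h90}
Let $K$ be as in Theorem~\ref{thm:strong}. Every $K$-space $V$ of finite dimension $n$ with a semilinear action of $G$ is isomorphic to $K^n$ as a right $R_K$-module. Thus $H^1(G,GL_n(K))$ is trivial for all $n$: if $c_g\in GL_n(K)$ satisfy $c_{gh}=c_g^{\,h}c_h$ for all $g,h\in G$, then there is $b\in GL_n(K)$ with $c_g=(b^g)^{-1}b$ for all $g$.
\end{corollary}

\begin{proof}
Submodules are subspaces, so for $n\geq1$ the module $V$ has a simple submodule. It is isomorphic to the injective module $K$, hence a direct summand, and its complement has dimension $n-1$. Induction gives $V\cong K^n$. Given $(c_g)$, note that $c_1=c_1c_1$, so $c_1=1$, and let $V$ be the row space with $v*g=v^gc_g$. Then $(v*g)*h=v^{gh}c_g^{\,h}c_h=v*gh$, and the action is semilinear. An isomorphism $K^n\to V$ has the form $v\mapsto vb$ with $b\in GL_n(K)$, and it satisfies $v^gb=(vb)*g=v^gb^gc_g$ for all $v$. Hence $b=b^gc_g$.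
\end{proof}

\section{The cardinality of the field}\label{sec:card}

In Section~\ref{sec:count} we split each idempotent in two. In $R_K$ one can branch in $|K|$ ways: a quotient of length at least two over a matrix ring $R_m$ has as many maximal submodules as a plane over $F_m$ has lines, or more.

\begin{proof}[Proof of Theorem~\ref{thm:converse}(2)]
Let $\kappa=|K|$ and $R=R_K$. The field $K$ is infinite and $[K:F_m]=d_m$ is finite, so $F_m$ is infinite and $\kappa=|F_m|^{d_m}=|F_m|$ for all $m$. We verify the hypothesis of Lemma~\ref{lem:tree} with $\mu=\kappa$.

Let $e\ne1$ be an idempotent of $R$, say $e\in R_n$, and put $m=n+1$. Let $T$ be a set of representatives of the cosets $G_nt$ in $G_m$; then $|T|\ge2$ because $G_n\ne G_m$. Since $R_nu_t=\bigoplus_{g\in G_n}u_{gt}K$, we have $R_m=\bigoplus_{t\in T}R_nu_t$, and hence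
\[
(1-e)R_m=\bigoplus_{t\in T}(1-e)R_nu_t .
\]
Each summand is a right $K$-subspace, because $u_tK=Ku_t$, and it contains $(1-e)u_t\ne0$. So $\rho=\dim_K(1-e)R_m\ge2$. By Proposition~\ref{prop:ring}(i), every finitely generated right $R_m$-module is a finite direct sum of copies of $K$, so comparing dimensions gives
\[
R_m/eR_m\cong(1-e)R_m\cong K^\rho .
\]
For $c\in F_m$ the map $K^\rho\to K$, $(x_1,\dots,x_\rho)\mapsto x_2-cx_1$, is $K$-linear and commutes with $G_m$, so it is a surjective $R_m$-homomorphism and its kernel is a maximal submodule. The kernel contains $(1,c',0,\dots,0)$ only for $c'=c$, so these $\kappa$ kernels are distinct. Their preimages $J_c$ in $R_m$ are distinct maximal right ideals containing $e$, so $J_c+J_{c'}=R_m$ for $c\ne c'$. As $R_m$ is semisimple, $J_c=f_cR_m$ with an idempotent $f_c\ne1$. Then $e\in f_cR$ and $1\in f_cR+f_{c'}R$ for $c\ne c'$, which is the hypothesis of the lemma.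

So $R$ has at least $\kappa^{\aleph_0}$ maximal right ideals. If all simple modules are isomorphic, Lemmas~\ref{lem:count} and~\ref{lem:ctble} give $\kappa^{\aleph_0}\le|R|=\kappa$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:card}]
A ring as in the Question has cardinality at least $2^{\aleph_0}$ by Theorem~\ref{thm:converse}(1). The ring in the proof of Theorem~\ref{thm:answer} has $|R_K|=|K|=2^{\aleph_0}$ by Lemma~\ref{lem:ctble}. In the second statement, the condition $\kappa^{\aleph_0}=\kappa$ is necessary by Theorem~\ref{thm:converse}(2), and it is sufficient by Theorem~\ref{thm:strong} applied to the countable faithful $G$-field $\mathbb Q(x_g:g\in G)$.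
\end{proof}

\begin{thebibliography}{9}

\bibitem{WTM}
\emph{Whitehead Test Modules},
\texttt{http://www.ams.org/\allowbreak journals/\allowbreak tran/\allowbreak 1996-348-04/\allowbreak S0002-9947-96-01494-8/\allowbreak S0002-9947-96-01494-8.pdf}

\end{thebibliography}
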